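\title{A non-cli Polish group satisfying the Glimm--Effros dichotomy}

\begin{abstract}
A Polish group satisfies the Glimm--Effros dichotomy if the orbit equivalence relation of each of its continuous actions on a Polish space either contains a copy of $E_0$ or has a countable Borel separating family. Every Polish group with a complete left-invariant metric satisfies the dichotomy. We show that the converse fails. The dichotomy holds for every Polish group with a neighborhood base of open subgroups whose conjugates are linearly ordered by inclusion, and a group of order automorphisms of $\mathbb Q$, with a suitable Polish topology, has such a base but no complete left-invariant metric.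
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{Polish group} is a topological group whose topology is separable and completely metrizable. For such a group $G$, a \emph{Polish $G$-space} is a Polish space $X$ with a continuous action of $G$, and its \emph{orbit equivalence relation} is
\[
E_G^X=\{(x,y)\in X^2:\ gx=y\text{ for some }g\in G\}.
\]
The Glimm--Effros dichotomy is a statement about classifying the orbits by concrete invariants.

Let $R$ be an equivalence relation on a Polish space $X$. A \emph{countable Borel separating family} for $R$ is a family $\{A_n\}_{n\in\mathbb N}$ of $R$-invariant Borel sets such that $x\,R\,y$ holds if and only if $x$ and $y$ belong to the same sets $A_n$. The sequence of answers to the questions ``is $x\in A_n$?'' is then a complete invariant in $2^{\mathbb N}$, computed from $x$ in a Borel way. For example, if all orbits of a Polish $G$-space are closed and $\{O_j\}$ is a countable base of $X$, then the open sets $GO_j$ form a separating family: if $Gx\ne Gy$, some $O_j$ contains $x$ and misses $Gy$.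

The basic obstruction is the relation $E_0$ of eventual agreement on $2^{\mathbb N}$:
\[
a\,E_0\,b\iff \exists n\,\forall m\ge n\ \ a(m)=b(m).
\]
It has no countable Borel separating family. Indeed, a nonmeager Borel set is comeager in some basic open set $\{a: a\text{ extends }s\}$; if it is also $E_0$-invariant, changing the first $|s|$ coordinates shows that it is comeager. So for a separating family $\{A_n\}$ each $A_n$ or its complement is comeager, and the intersection of these comeager sets lies in a single $E_0$-class, which is countable; this contradicts the Baire category theorem. We say that $R$ \emph{contains a copy of $E_0$} if there is a continuous injection $f:2^{\mathbb N}\to X$ with $a\,E_0\,b\iff f(a)\,R\,f(b)$. In that case $R$ has no separating family either, since $f$ would pull it back to one for $E_0$.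

The relation $R$ \emph{satisfies the Glimm--Effros dichotomy} if it contains a copy of $E_0$ or has a countable Borel separating family, that is, if $E_0$ is the only obstruction. A Polish group $G$ satisfies the dichotomy if $E_G^X$ does for every Polish $G$-space $X$. Finally, $G$ is \emph{cli} if it admits a compatible metric that is complete and left-invariant. The following facts are known.
\begin{itemize}
\item (Glimm) Every locally compact Polish group satisfies the dichotomy.
\item (Effros) For every Polish group $G$, the relation $E_G^X$ satisfies the dichotomy whenever it is $F_\sigma$.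
\item Every locally compact Polish group is cli, and every cli group satisfies the dichotomy.
\item Some Polish $S_\infty$-space violates the dichotomy. Here $S_\infty$ is the group of permutations of $\mathbb N$ with the topology of pointwise convergence.
\end{itemize}
The problem, taken from \cite{question}, is whether some Polish group that is not cli satisfies the dichotomy.

It is easy to see directly why $S_\infty$ is not cli. Let $g_n$ be a permutation with $g_n(i)=i+1$ for $i\le n$. For $m\ge n$ the element $g_n^{-1}g_m$ fixes $0,\dots,n$, so $(g_n)$ is Cauchy for every compatible left-invariant metric, while its pointwise limit $i\mapsto i+1$ is not onto. All groups on the positive side of the list above are cli, and the group on the negative side fails to be cli in this most basic way. One might therefore guess that every divergent left-Cauchy sequence can be turned into an action that violates the dichotomy. This is not so. What our example does not share with $S_\infty$ is the position of small open subgroups relative to their conjugates.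

\begin{definition}\label{def:C}
A Polish group $G$ has \emph{property} (C) if there are open subgroups $V_0\supseteq V_1\supseteq\cdots$ forming a neighborhood base at $1$ such that for all $g\in G$ and $m,n\in\mathbb N$,
\[
gV_mg^{-1}\subseteq V_n\quad\text{or}\quad V_n\subseteq gV_mg^{-1}.
\]
\end{definition}

\begin{theorem}\label{thm:A}
Every Polish group with property \textup{(C)} satisfies the Glimm--Effros dichotomy.
\end{theorem}

\begin{theorem}\label{thm:B}
There is a non-cli Polish group with property \textup{(C)}.
\end{theorem}

\begin{corollary}\label{cor:main}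
There is a non-cli Polish group satisfying the Glimm--Effros dichotomy.
\end{corollary}

The class of groups with property (C) is stable under the usual operations, and this gives many examples.

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(1)] Property \textup{(C)} passes to closed subgroups, to quotients by closed normal subgroups, and to products with countable discrete groups. Consequently the dichotomy holds for every closed subgroup of a group with property \textup{(C)} and for every Polish group that is a continuous homomorphic image of such a subgroup.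
\item[(2)] No closed subgroup of a group with property \textup{(C)} maps continuously and homomorphically onto $S_\infty$.
\item[(3)] There are $2^{\aleph_0}$ non-cli Polish groups satisfying the Glimm--Effros dichotomy that are pairwise non-isomorphic, even as abstract groups.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:B} is proved in Section~\ref{sec:group}. Section~\ref{sec:model} treats countable discrete groups and explains what has to be added in general; Sections~\ref{sec:types}--\ref{sec:bound} carry this out and prove Theorem~\ref{thm:A}. Theorem~\ref{thm:C} is proved in Section~\ref{sec:closure}. For $W\subseteq G$ and $A\subseteq X$ we write $WA=\{wu:w\in W,\ u\in A\}$; for a subgroup $W$, the set $A$ is \emph{$W$-invariant} if $WA=A$.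

\section{Chains of conjugates and a non-cli example}\label{sec:group}

Let $G$ be a Polish group with a neighborhood base $V_0\supseteq V_1\supseteq\cdots$ of open subgroups, and let
\[
\mathcal V=\{gV_ng^{-1}: g\in G,\ n\in\mathbb N\}.
\]
An open subgroup of a separable group has countable index, and $gV_ng^{-1}$ depends only on the coset $gV_n$; so $\mathcal V$ is countable. Conjugating by $b^{-1}$ turns the pair $aV_ma^{-1}$, $bV_nb^{-1}$ into the pair $(b^{-1}a)V_m(b^{-1}a)^{-1}$, $V_n$. Hence the sequence $(V_n)$ witnesses (C) if and only if \emph{$\mathcal V$ is a chain under inclusion}. This is the form in which (C) will be used.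

For a countable set $T$, the group $\operatorname{Sym}(T)$ of permutations of $T$ is Polish in the topology of pointwise convergence, and the pointwise stabilizers of finite sets form a neighborhood base at $1$. A left-Cauchy sequence need not converge, but one that is Cauchy on both sides does.

\begin{lemma}\label{lem:cauchy}
Let $G$ be a Polish group with a neighborhood base at $1$ of open subgroups $V_0\supseteq V_1\supseteq\cdots$. Let $(p_r)$ be a sequence in $G$ such that for every $n$ we have $p_r^{-1}p_s\in V_n$ and $p_sp_r^{-1}\in V_n$ for all large $r\le s$. Then $(p_r)$ converges in $G$.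
\end{lemma}

\begin{proof}
Let $G$ act by left translation on the countable set $T=\bigsqcup_n G/V_n$. The point stabilizers are the open subgroups $aV_na^{-1}$, and they include the $V_n$; so $G\to\operatorname{Sym}(T)$ is a topological embedding, and we regard $G$ as a subgroup of $\operatorname{Sym}(T)$. It is closed. Indeed, being Polish, $G$ is a dense $G_\delta$ subset of its closure $\overline G$, and so is $gG$ for each $g\in\overline G$. By the Baire category theorem $gG\cap G\neq\emptyset$, that is, $g\in G$.

Let $t\in T$. Its stabilizer contains some $V_n$, so $p_r^{-1}p_st=t=p_sp_r^{-1}t$ for all large $r\le s$. Thus $p_rt$ and $p_r^{-1}t$ are eventually constant, with values $\pi(t)$ and $\pi'(t)$, say. The maps $\pi,\pi'$ are inverse to each other, so $p_r\to\pi$ in $\operatorname{Sym}(T)$, and $\pi\in G$.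
\end{proof}

\begin{example}\label{ex:normal}
If the $V_n$ are normal, then $\mathcal V=\{V_n\}$ and (C) holds; countable discrete groups are the case $V_n=\{1\}$. These groups are cli. With $V_0=G$, the formula $d(g,h)=\inf\{2^{-n}:g^{-1}h\in V_n\}$ defines a compatible left-invariant metric, and if $p_r^{-1}p_s\in V_n$ then $p_sp_r^{-1}=p_r(p_r^{-1}p_s)p_r^{-1}\in V_n$, so $d$-Cauchy sequences converge by Lemma~\ref{lem:cauchy}. A non-cli example must therefore have conjugation move along the chain.
\end{example}

\begin{example}\label{ex:Sinf}
The group $S_\infty$ does not have property (C). Given a base $(V_n)$ of open subgroups, choose $V=V_n$ fixing $0$, and a finite $F\subseteq\mathbb N$ with $0\in F$ whose pointwise stabilizer lies in $V$. Let $g$ satisfy $gF\cap F=\emptyset$. Then $gVg^{-1}$ contains the pointwise stabilizer of $gF$, which moves $0$; and $V$ contains the pointwise stabilizer of $F$, which moves the point $g(0)$ fixed by $gVg^{-1}$. So $V$ and $gVg^{-1}$ are incomparable.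
\end{example}

To obtain a chain, we replace stabilizers of finite sets by stabilizers of initial segments of a linear order. For $q\in\mathbb Q$ let $L_q=\{r\in\mathbb Q:r\le q\}$. The pointwise stabilizers of the sets $L_q$ in $\operatorname{Aut}(\mathbb Q,<)$ form a chain that is permuted by conjugation, and a sequence that compresses longer and longer segments $L_n$ into $(-\infty,0)$ is left-Cauchy without a limit. The defect is separability: the cosets of the stabilizer of $L_q$ correspond to the restrictions $g|L_q$, and there are uncountably many. We therefore allow only countably many restrictions, chosen so that extensions remain possible.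

\begin{lemma}\label{lem:theta}
There is a countable set $\Theta$ of order isomorphisms $\theta:L_p\to L_q$ $(p,q\in\mathbb Q)$ such that:
\begin{enumerate}
\item[$(\Theta1)$] all maps $\mathrm{id}_{L_q}$ and the map $L_0\to L_{-1}$, $r\mapsto r-1$, are in $\Theta$, and $\Theta$ is closed under inverses and under compositions $\theta'\theta$ with $\operatorname{ran}\theta=\operatorname{dom}\theta'$;
\item[$(\Theta2)$] if $\theta:L_p\to L_q$ is in $\Theta$ and $r\le p$, then $\theta|L_r:L_r\to L_{\theta(r)}$ is in $\Theta$;
\item[$(\Theta3)$] if $\theta:L_p\to L_q$ is in $\Theta$, $p<p'$ and $q<q'$, then some $\theta':L_{p'}\to L_{q'}$ in $\Theta$ extends $\theta$.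
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\Theta_0$ consist of the maps named in $(\Theta1)$. Let $\Theta_{k+1}$ be $\Theta_k$ together with all inverses, compositions and restrictions as above and, for each triple $(\theta,p',q')$ as in $(\Theta3)$ with $\theta\in\Theta_k$, one extension of $\theta$ by an order isomorphism $(p,p']\cap\mathbb Q\to(q,q']\cap\mathbb Q$. Such an isomorphism exists by Cantor's theorem, both sets being countable dense orders with a greatest and no least element. Each $\Theta_k$ is countable; put $\Theta=\bigcup_k\Theta_k$.
\end{proof}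

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let
\[
G=\{g\in\operatorname{Aut}(\mathbb Q,<):\ g|L_q\in\Theta\text{ for all }q\in\mathbb Q\}.
\]
This is a group by $(\Theta1)$, since $gh|L_q=(g|L_{h(q)})(h|L_q)$ and $g^{-1}|L_q=(g|L_{g^{-1}(q)})^{-1}$. It acts on $\Theta$ by $g\cdot\theta=(g|\operatorname{ran}\theta)\circ\theta$, and the action is faithful because $g\cdot\mathrm{id}_{L_q}=g|L_q$. We give $G$ the topology induced by the embedding in $\operatorname{Sym}(\Theta)$.

\emph{$G$ is Polish.} We show that $G$ is closed in $\operatorname{Sym}(\Theta)$. Let $g_n\in G$ converge to $\pi\in\operatorname{Sym}(\Theta)$. For each $q$ the restriction $g_n|L_q=g_n\cdot\mathrm{id}_{L_q}$ is eventually equal to $\pi(\mathrm{id}_{L_q})\in\Theta$. These maps extend one another, and their union is an order embedding $g:\mathbb Q\to\mathbb Q$ with $g|L_q\in\Theta$ for all $q$. Surjectivity of $g$ comes from that of $\pi$: given $r\in\mathbb Q$, let $\theta=\pi^{-1}(\mathrm{id}_{L_r})$ and $\operatorname{ran}\theta=L_s$. For large $n$ we have $(g_n|L_s)\theta=\mathrm{id}_{L_r}$, so $g_n$ maps $L_s$ onto $L_r$ and $g_n(s)=r$; hence $g(s)=r$.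 Thus $g\in G$, and for $\theta\in\Theta$ with range $L_s$ we have $g\cdot\theta=(g_n|L_s)\theta=\pi(\theta)$ for large $n$.

\emph{Property} (C). Let $V_{(q)}=\{g\in G:g|L_q=\mathrm{id}\}$. The stabilizer of an element of $\Theta$ with range $L_q$ is $V_{(q)}$, and $V_{(q)}\subseteq V_{(p)}$ for $p\le q$. So the $V_{(q)}$ are open subgroups that form a chain and a neighborhood base at $1$. Since $gV_{(q)}g^{-1}=V_{(g(q))}$, the groups $V_{(n)}$, $n\in\mathbb N$, witness (C).

\emph{Every $\theta\in\Theta$ extends to an element of $G$.} Apply $(\Theta3)$ repeatedly to get $\theta\subseteq\theta_1\subseteq\theta_2\subseteq\cdots$ in $\Theta$ with $\theta_n:L_{p_n}\to L_{q_n}$ and $p_n,q_n\to\infty$. The union is an automorphism of $(\mathbb Q,<)$, and it lies in $G$ by $(\Theta2)$.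

\emph{$G$ is not cli.} Let $\theta_0:L_0\to L_{-1}$ be the map $r\mapsto r-1$, and use $(\Theta3)$ to choose $\theta_0\subseteq\theta_1\subseteq\cdots$ in $\Theta$ with $\theta_n:L_n\to L_{-1/(n+1)}$. Let $g_n\in G$ extend $\theta_n$. For $m\ge n$ both $g_n$ and $g_m$ extend $\theta_n$, so $g_n^{-1}g_m\in V_{(n)}$. If $d$ is a compatible left-invariant metric, then $d(g_n,g_m)=d(1,g_n^{-1}g_m)$ shows that $(g_n)$ is $d$-Cauchy. A limit $g\in G$ would satisfy $g|L_j=\theta_j$, hence $g(j)<0$, for all $j\in\mathbb N$; then $g(\mathbb Q)\subseteq(-\infty,0)$, which is impossible for an automorphism. So $d$ is not complete.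
\end{proof}

\begin{remark}\label{rem:chainQ}
We call this group $G_\Theta$. Given $r<p$ and $r<q$, the map $\mathrm{id}_{L_r}$ extends to a map $L_p\to L_q$ in $\Theta$ and then to an element of $V_{(r)}$ sending $p$ to $q$. So $G_\Theta$ is transitive on $\mathbb Q$, the groups $V_{(q)}$ are pairwise distinct, and the chain $\{V_{(q)}:q\in\mathbb Q\}$ of conjugates is a copy of $\mathbb Q$ with the order reversed.
\end{remark}

\section{The model case: countable discrete groups}\label{sec:model}

The two halves of the proof of Theorem~\ref{thm:A} are already visible for a countable discrete group $G=\{e_0=1,e_1,\dots\}$. Let $X$ be a Polish $G$-space, and let $\mathcal B$ be a countable Boolean algebra of subsets of $X$, closed under $A\mapsto gA$ and $A\mapsto GA$, that is a base of a Polish topology $\mathcal T$ finer than the given one (Lemma~\ref{lem:hier} provides such an algebra). The members of $\mathcal B$ are Borel and $\mathcal T$-clopen, and each $g$ is a $\mathcal T$-homeomorphism. We ask whether the orbits are discrete in $\mathcal T$.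

\emph{Discrete orbits give a separating family}, namely the sets $GA$ with $A\in\mathcal B$. Suppose $x$ and $y$ lie in the same sets $GA$. Choose $A\in\mathcal B$ with $Gy\cap A=\{y\}$. Since $y\in GA$, also $x\in GA$, say $gx\in A$. If $y\in B\in\mathcal B$, then $y\notin G(A\setminus B)$, so $x\notin G(A\setminus B)$, so $gx\in B$. Thus $gx$ lies in every basic neighborhood of $y$, and $gx=y$.

\emph{A non-discrete orbit gives a copy of $E_0$.} If one point of $Gx$ is not isolated in $Gx$, then none is, since the group permutes the orbit transitively by homeomorphisms. So every open set meeting $Gx$ contains infinitely many of its points. Choose $u\in Gx$ and $g_0$ with $g_0u\ne u$, and a small open $U_1\ni u$ with $U_1\cap g_0U_1=\emptyset$. Next choose a new $u\in U_1\cap Gx$ and $g_1$ such that $g_1u$ lies in $U_1$ and differs from the at most eight points $g_0^{-t}e_jg_0^su$, where $s,t,j\in\{0,1\}$. Then $g_0^tg_1u\neq e_jg_0^su$, and there is a small open $U_2\ni u$ with $U_2\cup g_1U_2\subseteq U_1$ and $g_0^tg_1U_2\cap e_jg_0^sU_2=\emptyset$ for all such $s,t,j$. We now have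
\[
U_2,\ g_1U_2\subseteq U_1,\qquad g_0U_2,\ g_0g_1U_2\subseteq g_0U_1 .
\]
Continuing, we let $f(a)$ be the point to which the sets $g_0^{a(0)}\cdots g_{r-1}^{a(r-1)}U_r$ shrink. Changing $a(0)$ from $0$ to $1$ multiplies $f(a)$ by $g_0$, and finitely many changes likewise preserve the orbit. On the other hand, $a(r)=0$ and $b(r)=1$ rule out $f(b)=e_jf(a)$ for $j\le r$, so infinitely many changes rule out every group element. The full construction is Step~4 of Lemma~\ref{lem:key}.

For a group with property (C), three things change.
\begin{enumerate}
\item[(a)] The group has countably many cosets $Ve_j$ of an open subgroup $V$ rather than countably many elements, and what the algebra sees of a point $u$ at level $V$ is only which $V$-invariant sets contain $u$: its \emph{$V$-type}. The argument $gx=y$ above becomes a back-and-forth construction through smaller and smaller $V$ (Section~\ref{sec:types}).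
\item[(b)] Homogeneity is lost: $g$ carries points isolated at level $V$ to points isolated at level $gVg^{-1}$. Absence of $E_0$ still gives many isolated points in every orbit (Section~\ref{sec:key}), but not necessarily all. Here (C) enters: the levels at which a given point is isolated form an upper segment of the chain $\mathcal V$.
\item[(c)] Adding the set of isolated points to the algebra makes this segment grow. After countably many steps it is all of $\mathcal V$ for each single point (Section~\ref{sec:hier}), and a boundedness argument shows that one countable stage works for all points (Section~\ref{sec:bound}).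
\end{enumerate}

\section{Types, isolation, and back and forth}\label{sec:types}

From now until the end of Section~\ref{sec:bound}, $G$ is a Polish group with property (C), witnessed by $(V_n)$, and $X$ is a nonempty Polish $G$-space with topology $\sigma$; put $E=E_G^X$. Putting $G$ in front of the sequence preserves (C), so we assume $V_0=G$. Then $G\in\mathcal V$.

We use the following facts on topologies \cite[13.2, 13.3]{Kechris}. If $\mathcal T$ is a Polish topology and $F$ is $\mathcal T$-closed, then the topology generated by $\mathcal T\cup\{F\}$ is Polish. If Polish topologies $\mathcal T_i$ $(i\in\mathbb N)$ contain a common Polish topology, then $\bigcup_i\mathcal T_i$ generates a Polish topology. A finer Polish topology has the same Borel sets.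

\begin{definition}\label{def:adm}
A countable Boolean algebra $\mathcal B$ of subsets of $X$ is \emph{admissible} if
\begin{enumerate}
\item[(A1)] $gA\in\mathcal B$ and $V_nA\in\mathcal B$ for all $A\in\mathcal B$, $g\in G$, $n\in\mathbb N$;
\item[(A2)] every $A\in\mathcal B$ is $V_n$-invariant for some $n$;
\item[(A3)] $\mathcal B$ is a base of a Polish topology $\mathcal T\supseteq\sigma$.
\end{enumerate}
\end{definition}

Fix an admissible algebra $\mathcal B$. Its members are $\mathcal T$-clopen and $\sigma$-Borel, and each $g\in G$ is a $\mathcal T$-homeomorphism. For $W=gV_ng^{-1}\in\mathcal V$ we have $WA=gV_ng^{-1}A\in\mathcal B$. Let $\mathcal B^W$ be the Boolean algebra of $W$-invariant members of $\mathcal B$; thus $\mathcal B^W=\{WA:A\in\mathcal B\}$.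

\begin{definition}\label{def:type}
Let $u\in X$ and $W\in\mathcal V$. The \emph{$W$-type} of $u$ is $\operatorname{tp}^W(u)=\{A\in\mathcal B^W:u\in A\}$. A set $A\in\mathcal B^W$ \emph{$W$-isolates} $u$ if $u\in A$ and all points of $Gu\cap A$ have the same $W$-type. Let $J^W$ be the set of points that are $W$-isolated by some member of $\mathcal B^W$, and let $\mathcal J(u)=\{W\in\mathcal V:u\in J^W\}$. The point $u$ is \emph{atomic} if $\mathcal J(u)=\mathcal V$.
\end{definition}

Points of the same $W$-orbit have the same $W$-type. A type contains exactly one of $A$ and $X\setminus A$ for each $A\in\mathcal B^W$; so for distinct $W$-types $\pi\neq\pi'$ the set $\pi\setminus\pi'$ is nonempty. For a countable group with $V_n=\{1\}$ $(n\ge1)$, the $\{1\}$-type of $u$ determines $u$, and atomic means isolated in the orbit. In general $J^G=X$, with $X$ as isolating set.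

For $W\in\mathcal V$ put
\[
H^+_W=\{h\in G:hWh^{-1}\subseteq W\},\qquad H^-_W=(H^+_W)^{-1}=\{g\in G:W\subseteq gWg^{-1}\}.
\]
Both sets are closed under multiplication and contain $W$, and property (C) gives $G=H^+_W\cup H^-_W$. In $G_\Theta$, by Remark~\ref{rem:chainQ}, the sets for $W=V_{(q)}$ are $\{g:g(q)\ge q\}$ and $\{g:g(q)\le q\}$.

\begin{lemma}\label{lem:transport}
Let $W\subseteq W'$ be in $\mathcal V$, $g\in G$ and $u,z\in X$.
\begin{enumerate}
\item[(1)] If $\operatorname{tp}^W(u)=\operatorname{tp}^W(z)$, then $\operatorname{tp}^{W'}(u)=\operatorname{tp}^{W'}(z)$ and $\operatorname{tp}^{gWg^{-1}}(gu)=\operatorname{tp}^{gWg^{-1}}(gz)$.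
\item[(2)] $J^W\subseteq J^{W'}$ and $gJ^W=J^{gWg^{-1}}$.
\item[(3)] If $h\in H^+_W$ and $\operatorname{tp}^W(u)=\operatorname{tp}^W(z)$, then $\operatorname{tp}^W(hu)=\operatorname{tp}^W(hz)$. Also $H^+_WJ^W\subseteq J^W$, and $H^-_W$ maps $X\setminus J^W$ into itself.
\item[(4)] The set $\mathcal J(u)$ is upward closed in $\mathcal V$. The point $u$ is atomic if and only if $Gu\subseteq J^{V_n}$ for all $n$; in particular, atomicity depends only on the orbit.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $\mathcal B^{W'}\subseteq\mathcal B^W$, and $A\mapsto gA$ is a bijection $\mathcal B^W\to\mathcal B^{gWg^{-1}}$. This gives (1) and the second part of (2). Let $A$ $W$-isolate $u$. Then $u\in W'A\in\mathcal B^{W'}$. A point of $Gu\cap W'A$ has the form $vz$ with $v\in W'$ and $z\in Gu\cap A$, and $\operatorname{tp}^{W'}(vz)=\operatorname{tp}^{W'}(z)=\operatorname{tp}^{W'}(u)$ by (1). So $W'A$ $W'$-isolates $u$. Part (3) follows from (1) and (2) by passing from $W$ to $hWh^{-1}$ and then up to $W$. In (4), the first claim is $J^W\subseteq J^{W'}$, and the second holds because $gu\in J^{V_n}$ if and only if $u\in J^{g^{-1}V_ng}$.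
\end{proof}

\begin{example}\label{ex:locfin}
Let $G=G_\Theta$ and let $X$ be the set of $x\subseteq\mathbb Q$ such that $x\cap L_q$ is finite for all $q$, with basic open sets $N(q,s)=\{x:x\cap L_q=s\}$. The metric $d(x,y)=\inf\{2^{-n}:x\cap L_n=y\cap L_n\}$, set equal to $2$ if $x\cap L_0\ne y\cap L_0$, is complete, and finite sets are dense. The action is continuous because $N(q,s)$ is $V_{(q)}$-invariant and $gN(q,s)=N(g(q),g(s))$. Let $x,y\in N(q,s)$ have the same cardinality, and list their elements above $q$ as $x_1<x_2<\cdots$ and $y_1<y_2<\cdots$. By $(\Theta3)$ we extend $\mathrm{id}_{L_q}$ successively to maps $L_{x_k}\to L_{y_k}$ in $\Theta$; their union, extended to an element of $G$ if the lists are finite, lies in $V_{(q)}$ and maps $x$ to $y$. Hence $Gx\cap N(q,s)=V_{(q)}x$. If $\mathcal B$ is admissible and $x\in B\subseteq N(q,s)$ with $B\in\mathcal B$, then $V_{(q)}B$ isolates $x$. So every point is atomic.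
\end{example}

For atomic points, types are orbits. The single step is the argument of the model case; property (C) is not used in it or in Proposition~\ref{prop:baf}.

\begin{lemma}\label{lem:step}
Let $D'\subseteq D$ be in $\mathcal V$, let $z\in J^{D'}$ and $\operatorname{tp}^D(u)=\operatorname{tp}^D(z)$. Then $\operatorname{tp}^{D'}(vu)=\operatorname{tp}^{D'}(z)$ for some $v\in D$.
\end{lemma}

\begin{proof}
Let $A$ $D'$-isolate $z$. Since $z\in DA\in\mathcal B^D$, also $u\in DA$; choose $v\in D$ with $vu\in A$. Let $z\in B\in\mathcal B^{D'}$. Then $Gz\cap A\subseteq B$, that is, $z\notin G(A\setminus B)$. This set is in $\mathcal B^G\subseteq\mathcal B^D$, so $u\notin G(A\setminus B)$ and $vu\in B$. Thus $\operatorname{tp}^{D'}(z)\subseteq\operatorname{tp}^{D'}(vu)$, and types are not properly contained in one another.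
\end{proof}

Iterating the lemma on one side moves $u$ toward $z$ by group elements $p_r$ that form a sequence Cauchy on one side only, and in a non-cli group such a sequence may diverge. We alternate sides so that Lemma~\ref{lem:cauchy} applies; this is why both points have to be atomic.

\begin{proposition}\label{prop:baf}
If $u,z\in X$ are atomic, $W\in\mathcal V$ and $\operatorname{tp}^W(u)=\operatorname{tp}^W(z)$, then $z\in Wu$.
\end{proposition}

\begin{proof}
We construct $p_r\in G$ and $D_r\in\mathcal V$, and write $K_r=p_r^{-1}D_rp_r$, so that $D_rp_r=p_rK_r$. The requirements are: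
\begin{enumerate}
\item[(i)] $\operatorname{tp}^{D_r}(p_ru)=\operatorname{tp}^{D_r}(z)$; equivalently, by Lemma~\ref{lem:transport}(1), $\operatorname{tp}^{K_r}(u)=\operatorname{tp}^{K_r}(p_r^{-1}z)$;
\item[(ii)] $p_{r+1}\in D_rp_r$, $D_{r+1}\subseteq D_r$ and $K_{r+1}\subseteq K_r$;
\item[(iii)] $D_{r+1}\subseteq V_r$ for even $r$, and $K_{r+1}\subseteq V_r$ for odd $r$.
\end{enumerate}
Start with $p_0=1$ and $D_0=W$. For even $r$, let $D_{r+1}=V_n$ with $n\ge r$ and $V_n\subseteq D_r$. As $z\in J^{D_{r+1}}$, Lemma~\ref{lem:step} gives $v\in D_r$ with $\operatorname{tp}^{D_{r+1}}(vp_ru)=\operatorname{tp}^{D_{r+1}}(z)$. Put $p_{r+1}=vp_r$; then $K_{r+1}=p_r^{-1}v^{-1}D_{r+1}vp_r\subseteq K_r$. For odd $r$, take $n\ge r$ with $V_n\subseteq K_r$. As $u\in J^{V_n}$, Lemma~\ref{lem:step} gives $v\in K_r$ with $\operatorname{tp}^{V_n}(vp_r^{-1}z)=\operatorname{tp}^{V_n}(u)$. Put $p_{r+1}=p_rv^{-1}\in p_rK_r$ and $D_{r+1}=p_{r+1}V_np_{r+1}^{-1}$, so that $K_{r+1}=V_n$ and $D_{r+1}\subseteq p_rv^{-1}K_rvp_r^{-1}=D_r$.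

By (ii), $p_s\in D_rp_r=p_rK_r$ for $s\ge r$, so $p_sp_r^{-1}\in D_r$ and $p_r^{-1}p_s\in K_r$. By (ii) and (iii), both $D_r$ and $K_r$ are eventually contained in each $V_n$. Lemma~\ref{lem:cauchy} gives a limit $p$ of $(p_r)$, and $p\in W$ because $p_r\in D_0p_0=W$ and open subgroups are closed. If $z\in A\in\mathcal B$, then $A$ is $D_r$-invariant for large $r$ by (A2), so $p_ru\in A$ by (i). Thus $p_ru\to z$ in $\mathcal T$, hence in $\sigma$. Also $p_ru\to pu$ in $\sigma$, so $z=pu$.
\end{proof}

\begin{corollary}\label{cor:sep}
If every point of $X$ is atomic for an admissible algebra $\mathcal B$, then $\mathcal B^G$ is a countable Borel separating family for $E$.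
\end{corollary}

\begin{proof}
The members of $\mathcal B^G$ are invariant Borel sets; apply Proposition~\ref{prop:baf} with $W=G$.
\end{proof}

\section{Isolated types or a copy of $E_0$}\label{sec:key}

We now produce isolated points from the absence of $E_0$. The lemma is stated for parts $\Omega_0$ of an orbit that are closed under $H^-_V$, because Section~\ref{sec:bound} applies it to the set of points that have not yet been isolated, which has this form by Lemma~\ref{lem:transport}(3).

\begin{lemma}\label{lem:key}
Assume that $E$ contains no copy of $E_0$. Let $\mathcal B$ be admissible, $V\in\mathcal V$, $x\in X$, and $\Omega_0\subseteq Gx$ with $H^-_V\Omega_0\subseteq\Omega_0$. If $A_0\in\mathcal B^V$ meets $\Omega_0$, then there is $A\in\mathcal B^V$ with $A\subseteq A_0$ such that $A\cap\Omega_0$ is nonempty and all its points have the same $V$-type.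
\end{lemma}

In the model case we needed $g^tg_ru\ne e_jg^su$ for all products $g^s,g^t$ of earlier elements, and we arranged this by applying $(g^t)^{-1}$ to both sides. Equality of $V$-types is preserved only by elements of $H^+_V$, so all $g_r$ must be taken from $H^-_V$. The difficulty is then to find many types among the points $gu$ with $g\in H^-_V$, for a single $u$. Step~2 below does this using (C).

\begin{proof}
Write $H^\pm=H^\pm_V$ and $\operatorname{tp}=\operatorname{tp}^V$, and suppose that no such $A$ exists. Note that $\Omega_0$ is $V$-invariant. Let $\Omega$ be the $\mathcal T$-closure of $\Omega_0$; then $g\Omega\subseteq\Omega$ for $g\in H^-$. In Steps~1 and~2, $A_1\in\mathcal B^V$ is a set with $\emptyset\ne A_1\cap\Omega_0\subseteq A_0$.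

\emph{Step 1: infinitely many types occur in $A_1\cap\Omega_0$.} Suppose only the distinct types $\pi_1,\dots,\pi_l$ occur. For $2\le i\le l$ choose $B_i\in\pi_1\setminus\pi_i$. Then $A=A_0\cap A_1\cap B_2\cap\dots\cap B_l$ meets $\Omega_0$ exactly in the points of $A_1\cap\Omega_0$ of type $\pi_1$, contrary to our assumption.

\emph{Step 2: for $u\in A_1\cap\Omega_0$ let $\Sigma(u)=\{\operatorname{tp}(gu):g\in H^-,\ gu\in A_1\}$. For every $N\in\mathbb N$ there is $u$ with $|\Sigma(u)|>N$.} Otherwise choose $u_0$ with $|\Sigma(u_0)|$ finite and maximal. Let $u\in A_1\cap\Omega_0$ and write $u=gu_0$. By (C), $g\in H^-$ or $g\in H^+$. If $g\in H^-$, then $\operatorname{tp}(u)\in\Sigma(u_0)$. If $g\in H^+$, then $u_0=g^{-1}u$ with $g^{-1}\in H^-$, so $H^-u_0\subseteq H^-u$ and $\Sigma(u_0)\subseteq\Sigma(u)$; by maximality $\Sigma(u_0)=\Sigma(u)\ni\operatorname{tp}(u)$. So all types in $A_1\cap\Omega_0$ belong to the finite set $\Sigma(u_0)$, contradicting Step~1.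

\emph{Step 3: for every nonempty relatively $\mathcal T$-open $O\subseteq\Omega\cap A_0$ and finite $F\subseteq G$ there are $u\in O\cap\Omega_0$ and $g\in H^-$ with $gu\in O$ and $\operatorname{tp}(gu)\ne\operatorname{tp}(du)$ for all $d\in F$.} Shrinking $O$, we may assume $O=B\cap\Omega$ with $B\in\mathcal B$. Let $A_1=VB\in\mathcal B^V$. Since $\Omega_0$ is $V$-invariant, $A_1\cap\Omega_0=V(B\cap\Omega_0)=V(O\cap\Omega_0)$. This set is nonempty because $\Omega_0$ is dense in $\Omega$, and it lies in $A_0$ because $A_0$ is $V$-invariant. Take $u\in A_1\cap\Omega_0$ with $|\Sigma(u)|>|F|$. For $v\in V$ we have $H^-v=H^-$, so $\Sigma(vu)=\Sigma(u)$; we may thus assume $u\in O$. Choose $g'\in H^-$ with $g'u\in A_1$ and $\operatorname{tp}(g'u)\notin\{\operatorname{tp}(du):d\in F\}$. As $g'u\in A_1\cap\Omega_0$, there is $v\in V$ with $vg'u\in O$, and $g=vg'$ works.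

\emph{Step 4: a copy of $E_0$.} Fix a complete compatible metric on $(\Omega,\mathcal T)$ and elements $e_0=1,e_1,\dots$ of $G$ with $G=\bigcup_jVe_j$. We construct nonempty relatively open sets $\Omega\cap A_0=U_0\supseteq U_1\supseteq\cdots$ in $\Omega$ and $g_0,g_1,\ldots\in H^-$. For $s\in2^r$ put $g^s=g_0^{s(0)}\cdots g_{r-1}^{s(r-1)}\in H^-$ and $Y_s=g^sU_r\subseteq\Omega$.

Given $U_r$ and $g_0,\dots,g_{r-1}$, apply Step~3 to $O=U_r$ and $F=\{(g^t)^{-1}e_jg^s:s,t\in2^r,\ j\le r\}$. We obtain $u\in U_r$ and $g_r\in H^-$ with $g_ru\in U_r$. For $s,t\in2^r$ and $j\le r$ we have $\operatorname{tp}(g^tg_ru)\ne\operatorname{tp}(e_jg^su)$, since otherwise Lemma~\ref{lem:transport}(3) with $h=(g^t)^{-1}\in H^+$ would give $\operatorname{tp}(g_ru)=\operatorname{tp}((g^t)^{-1}e_jg^su)$. Choose $A_{s,t,j}\in\mathcal B^V$ containing $g^tg_ru$ and not $e_jg^su$. Group elements are $\mathcal T$-continuous and these finitely many sets are clopen, so there is a relatively open $U_{r+1}\ni u$ with $U_{r+1}\cup g_rU_{r+1}\subseteq U_r$, with $\operatorname{diam}(g^sg_r^iU_{r+1})\le2^{-r-1}$ for $s\in2^r$ and $i\in\{0,1\}$, and with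
\begin{equation}\label{eq:sep}
g^tg_rU_{r+1}\subseteq A_{s,t,j},\qquad e_jg^sU_{r+1}\cap A_{s,t,j}=\emptyset\qquad(s,t\in2^r,\ j\le r).
\end{equation}
Then $Y_{s^\frown i}=g^sg_r^iU_{r+1}\subseteq Y_s$, and the diameters tend to $0$. For $a\in2^{\mathbb N}$ let $f(a)$ be the unique point of $\bigcap_r\overline{Y_{a|r}}$, closures being taken in $\mathcal T$. The map $f$ is continuous into $(\Omega,\mathcal T)$, hence into $(X,\sigma)$.

If $s\in2^r$ and $c$ is a finite binary word, then $g^{s^\frown c}=g^sg^{0^r{}^\frown c}$, so $Y_{s^\frown c}=g^sY_{0^r{}^\frown c}$. As $g^s$ is a homeomorphism, $f(s^\frown c)=g^sf(0^r{}^\frown c)$ for $c\in2^{\mathbb N}$. Hence $a\,E_0\,b$ implies $f(a)\,E\,f(b)$.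

Now let $a(r)=0$, $b(r)=1$ and $j\le r$, and put $s=a|r$, $t=b|r$. Then $f(b)\in\overline{g^tg_rU_{r+1}}$ and $e_jf(a)\in\overline{e_jg^sU_{r+1}}$. By \eqref{eq:sep}, the clopen $V$-invariant set $A_{s,t,j}$ contains $f(b)$ and not $e_jf(a)$; so $f(b)\notin Ve_jf(a)$. The case $j=0$ shows that $f$ is injective. If $a,b$ are not $E_0$-equivalent, then after interchanging them if necessary there are infinitely many $r$ with $a(r)=0$ and $b(r)=1$. So $f(b)\notin Ve_jf(a)$ for every $j$, that is, $f(b)\notin Gf(a)$. Thus $f$ is a copy of $E_0$ in $E$, a contradiction.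
\end{proof}

\begin{remark}\label{rem:whereC}
Step~2 has no counterpart in $S_\infty$. If $V$ is the stabilizer of $0$, then $gVg^{-1}$ is the stabilizer of $g(0)$, so $H^+_V=H^-_V=V$ and $\Sigma(u)=\{\operatorname{tp}(u)\}$ for every $u$.
\end{remark}

Taking $\Omega_0=Gx$, the set $A$ of the lemma $V$-isolates each point of $Gx\cap A$.

\begin{corollary}\label{cor:dense}
Assume that $E$ contains no copy of $E_0$, and let $\mathcal B$ be admissible. If $V\in\mathcal V$ and $A_0\in\mathcal B^V$ meets $Gx$, then $Gx\cap A_0\cap J^V\neq\emptyset$.
\end{corollary}

If the $V_n$ are normal, then $J^{V_n}$ is $G$-invariant by Lemma~\ref{lem:transport}(2) and meets every orbit, so every point is atomic and Corollary~\ref{cor:sep} finishes the proof. In general we have to enlarge the algebra.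

\section{A hierarchy of admissible algebras}\label{sec:hier}

If $x$ is not atomic, the complement of some $J^{V_n}$ meets $Gx$. Once this complement belongs to a larger admissible algebra, Corollary~\ref{cor:dense} finds inside it a point that is isolated for the larger algebra. So we adjoin the sets $J^{V_n}$ and repeat transfinitely. Two points shape the definition. First, $J^{V_n}$ is a countable union of closed sets, and to keep the topology Polish we adjoin these closed sets before $J^{V_n}$ itself. Second, the boundedness argument needs to imitate the construction along linear orders that are not well-founded, so we give the sets syntactic names.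

Fix a countable dense subgroup $\Gamma$ of $G$; it meets every nonempty open set, in particular every coset of every $V_n$. Fix also a countable base $\{O_j\}_{j\in\mathbb N}$ of $\sigma$ such that each $O_j$ is invariant under some $V_n$. It exists: if $\{O'_j\}$ is any countable base and $u\in O\in\sigma$, continuity of the action at $(1,u)$ gives $n,j$ with $u\in O'_j$ and $V_nO'_j\subseteq O$, so the open sets $V_nO'_j$ form a base.

\begin{definition}\label{def:formula}
Let $(\Lambda,<)$ be a linear order, whose elements are called \emph{indices}. \emph{Formulas over $\Lambda$} are the finite expressions generated by the following rules, where $j,n\in\mathbb N$, $a\in\Gamma$, $i\in\Lambda$.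
\begin{itemize}
\item $P_j$ and $J_{i,n}$ are formulas.
\item If $\varphi,\psi$ are formulas, so are $\neg\varphi$, $\varphi\wedge\psi$, $a\cdot\varphi$ and $\langle n\rangle\varphi$.
\item If $\varphi$ is a formula and all indices occurring in $\varphi$ are $<i$, then $C_{i,n,\varphi}$ is a formula.
\end{itemize}
We write $\mathcal F_{<i}$ for the set of formulas all of whose indices are $<i$, and we abbreviate
\[
\chi^+_{n,\varphi,\psi}=\langle0\rangle\bigl(\langle n\rangle\varphi\wedge\langle n\rangle\psi\bigr),\qquad
\chi^-_{n,\varphi,\psi}=\langle0\rangle\bigl(\langle n\rangle\varphi\wedge\neg\langle n\rangle\psi\bigr).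
\]
\end{definition}

Take first $\Lambda=\omega_1$ and write $\Phi_\gamma=\mathcal F_{<\gamma}$ for $\gamma<\omega_1$. Each $\Phi_\gamma$ is countable, $\Phi_\gamma\subseteq\Phi_\delta$ for $\gamma\le\delta$, and $\Phi_\alpha=\bigcup_{\beta<\alpha}\Phi_\beta$ for limit $\alpha$ because a formula has finitely many indices. Define a rank by
\[
\operatorname{rk}(P_j)=0,\qquad \operatorname{rk}(C_{\beta,n,\varphi})=\omega\cdot(\beta+1),\qquad \operatorname{rk}(J_{\beta,n})=\omega\cdot(\beta+1)+1,
\]
and by letting the rank of $\neg\varphi$, $\varphi\wedge\psi$, $a\cdot\varphi$, $\langle n\rangle\varphi$ be one more than the largest rank of an immediate subformula. Every member of $\Phi_\gamma$ has rank less than $\omega\cdot(\gamma+1)$, since it is built in finitely many steps from formulas of rank at most $\omega\cdot\gamma+1$. So $C_{\beta,n,\varphi}$ has larger rank than all members of $\Phi_\beta$, and $J_{\beta,n}$ has larger rank than these and all $C_{\beta,n,\varphi}$. By recursion on rank we define $[\varphi]\subseteq X$: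
\begin{gather*}
[P_j]=O_j,\quad[\neg\varphi]=X\setminus[\varphi],\quad[\varphi\wedge\psi]=[\varphi]\cap[\psi],\quad[a\cdot\varphi]=a[\varphi],\quad[\langle n\rangle\varphi]=V_n[\varphi],\\
[C_{\beta,n,\varphi}]=\bigcap_{\psi\in\Phi_\beta}X\setminus\bigl([\chi^+_{n,\varphi,\psi}]\cap[\chi^-_{n,\varphi,\psi}]\bigr),\qquad
[J_{\beta,n}]=\bigcup_{\varphi\in\Phi_\beta}[\langle n\rangle\varphi]\cap[C_{\beta,n,\varphi}].
\end{gather*}
Since $V_0=G$, a point $u$ lies in $[C_{\beta,n,\varphi}]$ exactly when no set $V_n[\psi]$ with $\psi\in\Phi_\beta$ splits $Gu\cap V_n[\varphi]$ into two nonempty parts. Let $\mathcal B_\gamma=\{[\varphi]:\varphi\in\Phi_\gamma\}$.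

\begin{lemma}\label{lem:hier}
For every $\gamma<\omega_1$ the family $\mathcal B_\gamma$ is an admissible algebra, and $[J_{\gamma,n}]$ is its set $J^{V_n}$ of $V_n$-isolated points.
\end{lemma}

\begin{proof}
The family is a countable Boolean algebra closed under $A\mapsto V_nA$. Property (A2) follows by induction on rank. It holds for $P_j$ by the choice of the base and passes to $\neg$ and $\wedge$ because the $V_n$ decrease. If $[\varphi]$ is $V_m$-invariant, then $a[\varphi]$ is invariant under the open group $aV_ma^{-1}$, which contains some $V_{m'}$. The sets $[\langle n\rangle\varphi]$ are $V_n$-invariant, so the $[C_{\beta,n,\varphi}]$ are $G$-invariant and $[J_{\beta,n}]$ is $V_n$-invariant. For (A1), if $[\varphi]$ is $V_m$-invariant and $g\in G$, then $g[\varphi]=[a\cdot\varphi]$ for any $a\in\Gamma\cap gV_m$. In particular each $[\varphi]$ has countably many translates.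

For (A3), let $\mathcal T^\xi$ be generated by $\sigma$ and all translates of the sets $[\psi]$ and $X\setminus[\psi]$ with $\psi\in\Phi_\gamma$ and $\operatorname{rk}(\psi)<\xi$. Group elements permute the generators, so they are $\mathcal T^\xi$-homeomorphisms. We show by induction on $\xi<\omega_1$ that $\mathcal T^\xi$ is Polish, using the facts recalled before Definition~\ref{def:adm}. We have $\mathcal T^0=\sigma$, and for limit $\xi$ the topology $\mathcal T^\xi$ is generated by the countably many earlier ones. Let $\psi\in\Phi_\gamma$ have rank $\xi$. The formulas used to define $[\psi]$ lie in $\Phi_\gamma$ and have rank less than $\xi$, so they define $\mathcal T^\xi$-clopen sets. Therefore $[\psi]$ is $\mathcal T^\xi$-open if $\psi$ is $P_j$, or $\langle n\rangle\varphi$ (a union of translates of a clopen set), or $J_{\beta,n}$ (a union of clopen sets); it is clopen if $\psi$ is $\neg\varphi$, $\varphi\wedge\varphi'$ or $a\cdot\varphi$; and it is closed if $\psi$ is $C_{\beta,n,\varphi}$ (an intersection of clopen sets). So $\mathcal T^{\xi+1}$ is generated by $\mathcal T^\xi$ and countably many $\mathcal T^\xi$-closed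 sets $F_k$, that is, by the Polish topologies generated by the $\mathcal T^\xi\cup\{F_k\}$; hence it is Polish. For $\xi=\omega\cdot(\gamma+1)$ the topology $\mathcal T^\xi$ is generated by $\sigma$ and $\mathcal B_\gamma$. As $\mathcal B_\gamma$ contains the base $\{O_j\}$ and is closed under intersections, it is a base of $\mathcal T^\xi$.

Finally $\mathcal B_\gamma^{V_n}=\{V_n[\varphi]:\varphi\in\Phi_\gamma\}$. So $u\in[\langle n\rangle\varphi]\cap[C_{\gamma,n,\varphi}]$ says that $V_n[\varphi]$ $V_n$-isolates $u$, and the last claim follows.
\end{proof}

We write $\operatorname{tp}^W_\gamma$, $J^W_\gamma$, $\mathcal J_\gamma(x)$ and \emph{$\gamma$-atomic} for the notions of Definition~\ref{def:type} relative to $\mathcal B_\gamma$. Thus $J^{V_n}_\gamma\in\mathcal B^{V_n}_\delta$ for $\gamma<\delta$. \emph{From now on we assume that $E$ contains no copy of $E_0$.}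

\begin{lemma}\label{lem:grow}
Let $\gamma<\delta<\omega_1$ and $x\in X$. If $x$ is $\gamma$-atomic, then $x$ is $\delta$-atomic. If $x$ is not $\gamma$-atomic, then $\mathcal J_\gamma(x)\subsetneq\mathcal J_\delta(x)$. Consequently $J^W_\gamma\subseteq J^W_\delta$ for all $W\in\mathcal V$.
\end{lemma}

\begin{proof}
Let $x$ be $\gamma$-atomic, $W\in\mathcal V$, and let $A\in\mathcal B^W_\gamma$ isolate $x$. The points of $Gx\cap A$ are $\gamma$-atomic and have the type $\operatorname{tp}^W_\gamma(x)$, so $Gx\cap A=Wx$ by Proposition~\ref{prop:baf}. Hence they share their $W$-type for $\mathcal B_\delta$ as well, and $A\in\mathcal B^W_\delta$ isolates $x$.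

Let $x$ not be $\gamma$-atomic. By Lemma~\ref{lem:transport}(4), $X\setminus J^{V_n}_\gamma$ meets $Gx$ for some $n$. This set is in $\mathcal B^{V_n}_\delta$, so Corollary~\ref{cor:dense} gives $g$ with $gx\in J^{V_n}_\delta\setminus J^{V_n}_\gamma$. Then $W_0=g^{-1}V_ng$ belongs to $\mathcal J_\delta(x)\setminus\mathcal J_\gamma(x)$. Let $W\in\mathcal J_\gamma(x)$. Since $\mathcal J_\gamma(x)$ is upward closed, $W\not\subseteq W_0$. By (C), $W_0\subseteq W$, and $W\in\mathcal J_\delta(x)$ because $\mathcal J_\delta(x)$ is upward closed.
\end{proof}

The inclusion $J^W_\gamma\subseteq J^W_\delta$ is not formal: a larger algebra has finer types, which are harder to isolate. It holds because two upper segments of a chain are comparable. As $\mathcal V$ is countable, the sets $\mathcal J_\gamma(x)$ cannot increase strictly for $\omega_1$ steps, so every $x$ is $\gamma$-atomic for some $\gamma<\omega_1$ depending on $x$. Counting gives no uniform bound: for $G_\Theta$ the chain contains a reversed copy of $\mathbb Q$, and since every countable ordinal embeds in $\mathbb Q$, its upper segments form increasing sequences of every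 countable length.

\section{A uniform bound and the proof of Theorem~\ref{thm:A}}\label{sec:bound}

A subset of a Polish space $Y$ is \emph{analytic} if it is the projection of a Borel subset of $Y\times Y'$ for some Polish space $Y'$. Let $LO\subseteq2^{\mathbb N\times\mathbb N}$ be the closed set of strict linear orders $w$ of $\mathbb N$, written $<_w$, and let $WO\subseteq LO$ be the set of well-orders. We use the standard fact that $WO$ is not analytic.

If non-atomic points existed at every countable stage, then every $w\in WO$ would carry a witness: a point $x$ and the table recording which formulas hold at which points of $Gx$. We look for Borel conditions on $(w,x,\text{table})$ that all these witnesses satisfy and that force $w$ to be well-founded; then $WO$ would be analytic. The first conditions are the recursive clauses for the table. For $x\in X$, $g\in\Gamma$ and a formula $\varphi$ over $\omega_1$, let $\tau_x(\varphi,g)=1$ if $gx\in[\varphi]$ and $\tau_x(\varphi,g)=0$ otherwise. Then $\tau=\tau_x$ satisfies, for all formulas of the indicated forms and all $g\in\Gamma$: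
\begin{enumerate}
\item[(T1)] $\tau(P_j,g)=1$ iff $gx\in O_j$;
\item[(T2)] $\tau(\neg\varphi,g)=1-\tau(\varphi,g)$ and $\tau(\varphi\wedge\psi,g)=\tau(\varphi,g)\tau(\psi,g)$;
\item[(T3)] $\tau(a\cdot\varphi,g)=\tau(\varphi,a^{-1}g)$;
\item[(T4)] $\tau(\langle n\rangle\varphi,g)=1$ iff $\tau(\varphi,vg)=1$ for some $v\in V_n\cap\Gamma$;
\item[(T5)] $\tau(C_{i,n,\varphi},g)=1$ iff no $\psi\in\mathcal F_{<i}$ has $\tau(\chi^+_{n,\varphi,\psi},g)=1=\tau(\chi^-_{n,\varphi,\psi},g)$;
\item[(T6)] $\tau(J_{i,n},g)=1$ iff some $\varphi\in\mathcal F_{<i}$ has $\tau(\langle n\rangle\varphi,g)=1=\tau(C_{i,n,\varphi},g)$.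
\end{enumerate}
All clauses but (T4) restate the definition of $[\varphi]$. For (T4), let $[\varphi]$ be $V_m$-invariant. The set $\{h\in G:hgx\in[\varphi]\}$ is a union of cosets $V_mh$, hence open, so it meets $V_n$ if and only if it meets $V_n\cap\Gamma$; and it meets $V_n$ if and only if $gx\in V_n[\varphi]$.

The clauses make sense over any linear order of indices. Over an ill-founded order they no longer define $\tau$, but nothing prevents them from having solutions. To exclude these we can demand that certain sets of indices have least elements. Demanding this for all sets is the definition of $WO$; demanding it for countably many sets, each computed from the table in a Borel way, is a Borel condition. We therefore need a countable list of such sets that is certain to contain the ill-founded part of $w$. The next lemma supplies it: at a limit stage $\alpha$ it describes, from one set $A$ and one point $y$ and without mentioning $\alpha$, a family of points each of which is isolated before stage $\alpha$, but not all by the same stage.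

\begin{lemma}\label{lem:limit}
Let $\alpha<\omega_1$ be a limit ordinal, $x\in X$, $V=V_n$, and suppose that
$Z=Gx\setminus\bigcup_{\beta<\alpha}J^V_\beta$
is nonempty. Then there is $A\in\mathcal B^V_\alpha$ with $A\cap Z\ne\emptyset$ such that for every $y\in A\cap Z$ the set
\[
S=\{h\in H^+_V:\ hy\in A,\ y\notin VhA\}
\]
satisfies $VS=S$ and:
\begin{enumerate}
\item[(a)] for every $h\in S$ there is $\delta<\alpha$ with $hy\in J^V_\delta$;
\item[(b)] for every $\beta<\alpha$ there is $h\in S$ with $hy\notin J^V_\beta$.
\end{enumerate}
\end{lemma}

\begin{proof}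
Write $H^\pm=H^\pm_V$ and $\operatorname{tp}=\operatorname{tp}^V_\alpha$. By Lemma~\ref{lem:transport}(3), $H^-Z\subseteq Z$. Lemma~\ref{lem:key} for $\mathcal B_\alpha$, $\Omega_0=Z$ and $A_0=X$ gives $A\in\mathcal B^V_\alpha$ such that $A\cap Z$ is nonempty and all its points have the same type. Fix $y\in A\cap Z$. The three conditions defining $S$ are unchanged when $h$ is replaced by $vh$ with $v\in V$, so $VS=S$. We claim that for $h\in H^+$ with $hy\in A$,
\begin{equation}\label{eq:claim}
hy\in Z\iff y\in VhA .
\end{equation}
If $hy\in Z$, then $hy$ and $y$ lie in $A\cap Z$ and have the same type. The set $VhA\in\mathcal B^V_\alpha$ contains $hy$ because $y\in A$; so it contains $y$. Conversely, let $y=vhy'$ with $v\in V$ and $y'\in A$. Then $y'=(vh)^{-1}y\in H^-Z\subseteq Z$, so $\operatorname{tp}(y')=\operatorname{tp}(y)$. By Lemma~\ref{lem:transport}(3),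
$\operatorname{tp}(hy)=\operatorname{tp}(hy')=\operatorname{tp}(vhy')=\operatorname{tp}(y)$.
Each set $X\setminus J^V_\beta$ with $\beta<\alpha$ belongs to $\operatorname{tp}(y)$, hence contains $hy$; so $hy\in Z$.

By \eqref{eq:claim}, $S=\{h\in H^+:hy\in A\setminus Z\}$, which gives (a). For (b), let $\beta<\alpha$. As $\alpha$ is a limit, there is $\delta$ with $\beta<\delta<\alpha$ and $A\in\mathcal B_\delta$. The set $A\setminus J^V_\beta\in\mathcal B^V_\delta$ contains $y$, so Corollary~\ref{cor:dense} gives $g\in G$ with $gy\in(A\setminus J^V_\beta)\cap J^V_\delta$. Then $gy\notin Z$, so $g\notin H^-$. By (C), $g\in H^+$, and therefore $g\in S$.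
\end{proof}

\begin{proposition}\label{prop:bound}
There is $\gamma<\omega_1$ such that every $x\in X$ is $\gamma$-atomic.
\end{proposition}

\begin{proof}
Suppose not. Let $\mathcal E$ be the countable set of expressions generated by the rules of Definition~\ref{def:formula} with indices in $\mathbb N$, the restriction on the indices of $\varphi$ in $C_{i,n,\varphi}$ being dropped. For $w\in LO$, the formulas over $(\mathbb N,<_w)$ are among these expressions; we call them $w$-formulas and write $\mathcal F^w_{<i}$. For fixed $\varphi\in\mathcal E$ and $i\in\mathbb N$, whether $\varphi$ is a $w$-formula and whether $\varphi\in\mathcal F^w_{<i}$ depends on finitely many coordinates of $w$. For $\tau\in2^{\mathcal E\times\Gamma}$, $n\in\mathbb N$, $\varphi\in\mathcal E$ and $g\in\Gamma$ put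
\begin{align*}
S_\tau(n,\varphi,g)&=\{h\in H^+_{V_n}\cap\Gamma:\ \tau(\varphi,hg)=1,\ \tau(\langle n\rangle(h\cdot\varphi),g)=0\},\\
N_\tau(n,\varphi,g)&=\{i\in\mathbb N:\ \tau(J_{i,n},hg)=1\text{ for all }h\in S_\tau(n,\varphi,g)\}.
\end{align*}
Let $Q$ be the set of $w\in LO$ for which there are $x\in X$ and $\tau\in2^{\mathcal E\times\Gamma}$ such that:
\begin{enumerate}
\item[(Q1)] clauses (T1)--(T6) hold for all $w$-formulas, with $\mathcal F^w_{<i}$ for $\mathcal F_{<i}$;
\item[(Q2)] if $i<_wj$ and $\tau(J_{i,n},g)=1$, then $\tau(J_{j,n},g)=1$;
\item[(Q3)] for every $i$ there are $n\in\mathbb N$ and $g\in\Gamma$ with $\tau(J_{i,n},g)=0$;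
\item[(Q4)] $w$ has a least element, and every element that is not the greatest has an immediate successor;
\item[(Q5)] every set $N_\tau(n,\varphi,g)$ is empty or has a $<_w$-least element.
\end{enumerate}

\emph{$Q$ is analytic.} The conditions are built from the Borel conditions ``$i<_wj$'', ``$\tau(\varphi,g)=1$'' and ``$gx\in O_j$'' by Boolean operations and quantifiers over the fixed countable sets $\mathbb N$, $\mathcal E$, $\Gamma$, $V_n\cap\Gamma$ and $H^+_{V_n}\cap\Gamma$. So they define a Borel subset of $LO\times X\times2^{\mathcal E\times\Gamma}$.

\emph{$WO\subseteq Q$.} Let $w\in WO$ have order type $\gamma$. Identifying $(\mathbb N,<_w)$ with $\gamma$ identifies the $w$-formulas with $\Phi_\gamma$. Choose $x$ that is not $\gamma$-atomic, and let $\tau$ be $\tau_x$ on $w$-formulas and $0$ elsewhere. Then (Q1) was verified above, (Q2) is the inclusion $J^{V_n}_i\subseteq J^{V_n}_j$ of Lemma~\ref{lem:grow}, and (Q4), (Q5) hold in any well-order. For (Q3), $x$ is not $i$-atomic for $i<\gamma$ by Lemma~\ref{lem:grow}, so $hx\notin J^{V_n}_i$ for some $h\in G$ and $n$; since $J^{V_n}_i$ is $V_n$-invariant, any $g\in\Gamma\cap V_nh$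 works.

As $WO$ is not analytic, there is $w\in Q\setminus WO$. Fix $x$ and $\tau$ for it.

\emph{The well-founded part.} Let $I$ be the set of $i$ such that $\{j:j\le_wi\}$ is well-ordered by $w$. This is an initial segment, and it is well-ordered: a set containing some $i\in I$ has a least element, namely the least among its elements $\le_wi$. Hence $I\ne\mathbb N$, and $\mathbb N\setminus I$ has no least element, for such an element would have all its predecessors in $I$ and so belong to $I$. By (Q4), $I$ contains the least element of $w$, and it has no greatest element, since the immediate successor of that element would be least in $\mathbb N\setminus I$. So the order type $\alpha$ of $I$ is a countable limit ordinal. Identify $I$ with $\alpha$. The $w$-formulas with all indices in $I$ become $\Phi_\alpha$, and $\mathcal F^w_{<i}$ becomes $\Phi_i$ for $i\in I$. On this part the table is correct: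
\begin{equation}\label{eq:correct}
\tau(\varphi,g)=1\iff gx\in[\varphi]\qquad(\varphi\in\Phi_\alpha,\ g\in\Gamma).
\end{equation}
Indeed, $\tau$ and $\tau_x$ both satisfy (T1)--(T6) on $\Phi_\alpha$, and each clause determines the values at $\varphi\in\Phi_\alpha$ from $x$ and from the values at members of $\Phi_\alpha$ of smaller rank. So \eqref{eq:correct} follows by induction on rank.

\emph{The contradiction.} Choose $i_0\notin I$ and, by (Q3), $n$ and $g_0\in\Gamma$ with $\tau(J_{i_0,n},g_0)=0$. Put $V=V_n$. For $i\in I$ we have $i<_wi_0$, so $\tau(J_{i,n},g_0)=0$ by (Q2) and $g_0x\notin J^V_i$ by \eqref{eq:correct}. Thus the set $Z$ of Lemma~\ref{lem:limit} is nonempty. Let $A=[\varphi]$, $\varphi\in\Phi_\alpha$, be given by that lemma. The nonempty set $A\cap Z\subseteq Gx$ is $V$-invariant, so it contains a point $y=g_*x$ with $g_*\in\Gamma$. Let $S$ be defined from $A$ and $y$. For $h\in\Gamma$ the formula $\langle n\rangle(h\cdot\varphi)$ is in $\Phi_\alpha$ and defines $VhA$, so \eqref{eq:correct} gives $S_\tau(n,\varphi,g_*)=S\cap\Gamma$. We show that $N=N_\tau(n,\varphi,g_*)$ equals $\mathbb N\setminus I$.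

Let $i\in I$. By Lemma~\ref{lem:limit}(b) there is $h\in S$ with $hy\notin J^V_i$. Both conditions persist on the coset $Vh$, so we may take $h\in\Gamma$. Then $\tau(J_{i,n},hg_*)=0$ by \eqref{eq:correct}, and $i\notin N$. Let $i\notin I$ and $h\in S\cap\Gamma$. By Lemma~\ref{lem:limit}(a) and \eqref{eq:correct}, $\tau(J_{\delta,n},hg_*)=1$ for some $\delta\in I$. Since $\delta<_wi$, (Q2) gives $\tau(J_{i,n},hg_*)=1$. So $i\in N$.

Thus $N=\mathbb N\setminus I$ is nonempty without a least element, contradicting (Q5).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]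
Let $X$ be a Polish $G$-space, which we may assume nonempty, such that $E_G^X$ contains no copy of $E_0$. Take $\gamma$ as in Proposition~\ref{prop:bound}. The algebra $\mathcal B_\gamma$ is admissible by Lemma~\ref{lem:hier} and all points are atomic for it, so $\mathcal B^G_\gamma$ is a countable Borel separating family by Corollary~\ref{cor:sep}.
\end{proof}

Comparability of conjugates was used exactly three times: in Step~2 of Lemma~\ref{lem:key}, in Lemma~\ref{lem:grow}, and in Lemma~\ref{lem:limit}(b). Everything else needs only a base of open subgroups. Corollary~\ref{cor:main} follows from Theorems~\ref{thm:A} and~\ref{thm:B}, with $G_\Theta$ as the example.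

\section{Closure properties and continuum many examples}\label{sec:closure}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(1) Let $(V_n)$ witness (C) for $G$. If $H\le G$ is closed, then $h(V_m\cap H)h^{-1}=hV_mh^{-1}\cap H$ for $h\in H$, so the groups $V_n\cap H$ witness (C) for $H$. If $N$ is a closed normal subgroup and $\pi:G\to G/N$ is the quotient map, then the subgroups $\pi(V_n)$ are open and form a base at $1$ because $\pi$ is open and continuous, and $\pi(g)\pi(V_m)\pi(g)^{-1}=\pi(gV_mg^{-1})$ is comparable with $\pi(V_n)$. If $\Delta$ is countable and discrete, then the conjugates of $V_m\times\{1\}$ in $G\times\Delta$ are the groups $gV_mg^{-1}\times\{1\}$, so the $V_n\times\{1\}$ witness (C). A continuous surjective homomorphism between Polish groups is open, so its target is isomorphic to the quotient by the kernel, a closed normal subgroup. The last assertion now follows from Theorem~\ref{thm:A}.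

(2) Otherwise, by the proof of (1), $S_\infty$ would have property (C), contrary to Example~\ref{ex:Sinf}.

(3) For a set $\Pi$ of primes let $\Delta_\Pi=\bigoplus_{p\in\Pi}\mathbb Z/p\mathbb Z$, with the discrete topology. By (1) and Theorem~\ref{thm:A}, the group $G_\Theta\times\Delta_\Pi$ satisfies the dichotomy. It is not cli, since a complete left-invariant compatible metric on it would restrict to one on the closed subgroup $G_\Theta\times\{0\}$. The group $G_\Theta\le\operatorname{Aut}(\mathbb Q,<)$ is torsion-free: if $g(q)>q$, then $q<g(q)<g^2(q)<\cdots$, and if $g(q)<q$ the same holds for $g^{-1}$. So the torsion elements of $G_\Theta\times\Delta_\Pi$ are those of $\{1\}\times\Delta_\Pi$, and $\Pi$ is the set of primes that occur as orders of elements. Hence $\Pi$ is an invariant of the abstract group, and there are $2^{\aleph_0}$ choices of $\Pi$.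
\end{proof}

\begin{thebibliography}{9}

\bibitem{question}
``1. Introduction'',
\texttt{http://www.ams.org/journals/jams/1998-11-02/}\allowbreak\texttt{S0894-0347-98-00258-6/}\allowbreak\texttt{S0894-0347-98-00258-6.pdf}

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\end{thebibliography}
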